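# Local hypercyclic rings have a nil radical

## 1. The theorems and what they say

All rings are associative with identity, and all modules are unital right modules unless the word "left" appears. $J(R)$ is the Jacobson radical of $R$. The ring $R$ is local if $R/J(R)$ is a division ring, and right hypercyclic if every cyclic right $R$-module has a cyclic injective hull.

**Theorem 1.** If $R$ is local and right hypercyclic, then $J(R)$ is nil.

**Theorem 2.** Let $R$ be a local ring and $J=J(R)$.

1. If $R$ is right hypercyclic, then $R$ is a duo chain ring: $cR=Rc$ for all $c\in R$, and ideals are linearly ordered. If moreover $J$ is principal on one side, then $J$ is nilpotent.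
2. $R$ is right hypercyclic if and only if the following condition (b) holds: $R$ is right self-injective, its right ideals are linearly ordered, $\mathrm{soc}(R_R)\neq 0$, and every right ideal has the form $cR$ or $cJ$.
3. $R$ is right hypercyclic if and only if it is left hypercyclic.
4. "Nil" in Theorem 1 cannot be improved to "nilpotent", even for commutative $R$.

Theorem 1 answers a question posed in "Rings Characterized By Their Cyclic Modules And Right Ideals: A Survey-I" (http://math.slu.edu/~srivastava/JainSrivastavaSurveyNew1.pdf): is the radical of a local hypercyclic ring nil? Theorem 2 is a supplement. Its parts 1 and 3 use Theorem 1.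

The hypothesis says that whenever we write down a module with one generator and enlarge it to its injective hull, one generator still suffices. Injective hulls are usually large, so this is a strong demand. The conclusion says that every $a\in J$ has some power $a^n=0$, with $n$ depending on $a$. Part 4 says that one $n$ for all of $J$ cannot be had in general: a nilpotent ideal ($J^n=0$ for some $n$) is nil, but a nil ideal need not be nilpotent.

## 2. Definitions, textbook facts, three rings computed by hand

**Local rings.** If $R$ is local and $J=J(R)$, then $U=R\setminus J$ is the group of units, every proper right, left or two-sided ideal lies in $J$, and $1-j$ is a unit for $j\in J$. "Ideal" always means two-sided ideal.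

**Injective modules.** Baer's criterion: $E$ is injective if and only if every homomorphism $X\to E$ from a right ideal $X$ extends to $R\to E$. A homomorphism $R\to E$ is determined by the image $y$ of $1$ and sends $x$ to $yx$. So if $R$ is right self-injective ($R_R$ is injective), every homomorphism from a right ideal to $R$ is left multiplication by an element of $R$. An injective submodule is always a direct summand.

**Essential, uniform, hull.** A submodule $M\subseteq E$ is essential if it meets every nonzero submodule of $E$ nontrivially. The injective hull $E(M)$ is an injective module in which $M$ is essential; it is unique up to isomorphism over $M$, and every injective module containing $M$ contains a copy of it. A nonzero module is uniform if any two nonzero submodules meet nontrivially. An indecomposable injective module $E$ is uniform: if $A,B\ne0$ are submodules with $A\cap B=0$, then $E$ contains a hull of $A$, which is a nonzero direct summand and hence all of $E$, so $A$ is essential in $E$, contradicting $A\cap B=0$.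

**Annihilators and quotients.** For $X\subseteq R$ put $r(X)=\{y:Xy=0\}$ and $l(X)=\{y:yX=0\}$. Then $l(cR)=l(c)$ and $r(Rc)=r(c)$, both operations reverse inclusions, and $r(l(r(X)))=r(X)$. For a right ideal $K$ and $b\in R$ put $(K:b)=\{x:bx\in K\}$. In $\mathbb Z/8$, for instance, $(4\mathbb Z/8:2)=2\mathbb Z/8$ and $r(2)=4\mathbb Z/8$.

**Completely prime.** An ideal $P\neq R$ is completely prime if $xy\in P$ implies $x\in P$ or $y\in P$. It is prime if $AB\subseteq P$ for ideals $A,B$ implies $A\subseteq P$ or $B\subseteq P$. For commutative rings the two notions agree. In $M_2(F)$, $F$ a field, the zero ideal is prime but not completely prime, since $e_{12}e_{12}=0$. In a local ring, $J$ is completely prime.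

**Example 2.1 (hypercyclic).** Let $V=F[x]/(x^n)$, $n\ge1$. Every nonzero element is $x^i$ times a unit, so the ideals are $V\supset xV\supset\dots\supset x^nV=0$, and $r(x^i)=x^{n-i}V$. If $f:x^iV\to V$ has $f(x^i)=b$, then $bx^{n-i}=0$, so $b=yx^i$ for some $y$ and $f$ is multiplication by $y$. Hence $V$ is self-injective. A nonzero cyclic module is $V/x^iV\cong x^{n-i}V\subseteq V$ with $1\le i\le n$. Since ideals form a chain, this is essential in $V$, so its hull is $V$, which is cyclic. Thus $V$ is local and hypercyclic, and $J=xV$ is nilpotent.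

**Example 2.2 (radical not nil, not hypercyclic).** Let $R=F[[x]]$. The module $F((x))$ is divisible over this principal ideal domain, hence injective, and $R$ is essential in it. So $E(R)=F((x))$. A finitely generated submodule lies in some $x^{-m}F[[x]]$, so $E(R)$ is not cyclic.

**Example 2.3 (nil radical, not hypercyclic).** Let $R=F[x,y]/(x,y)^2$, a local ring with $J^2=0$. Suppose $E(R)$ is cyclic. A nonzero cyclic module $R/I$ over a local ring is indecomposable, because all its proper submodules lie in $J/I$. So $E(R)$ would be indecomposable injective, hence uniform, but $xR\cap yR=0$. So $R$ is not hypercyclic.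

The last example contains the first lemma of the proof: hypercyclicity forces one-sided ideals into chains. The following rules will be used constantly. They hold in every local ring.

**(N1)** If $a\in Ja$ or $a\in aJ$, then $a=0$. Indeed $(1-j)a=0$ or $a(1-j)=0$ with $1-j$ a unit.

**(N2)** A right ideal properly contained in $bR$ lies in $bJ$, since if it contains $bx$ with $x\in U$, it contains $b$. Likewise a left ideal properly contained in $Rb$ lies in $Jb$.

**(N3)** If $b\ne0$, then $bJ\neq bR$ and $Jb\ne Rb$, by (N1). If $bR=dR\ne0$ and $d=bu$, then $u\in U$: otherwise $b\in dR\subseteq bJ$ and $b=0$.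

Once right ideals are linearly ordered, $x\notin X$ implies $X\subsetneq xR$ for every right ideal $X$, and similarly on the left. I refer to this as the chain condition.

If $J=0$, Theorem 1 is trivial. From here to the end of Section 10, $R$ is local and right hypercyclic, and $J\neq0$.

## 3. Chains, self-injectivity, and one formula for all right ideals

This section converts the hypothesis about modules into statements about elements and ideals.

**Lemma 3.1.** Right ideals of $R$ are linearly ordered.

Let $I\ne R$ be a right ideal. The cyclic module $E(R/I)$ is nonzero, hence indecomposable as in Example 2.3. An indecomposable injective is uniform, so its submodule $R/I$ is uniform. If right ideals $X,Y$ were incomparable, $X/(X\cap Y)$ and $Y/(X\cap Y)$ would be nonzero submodules of the uniform module $R/(X\cap Y)$ with zero intersection, a contradiction.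

**Lemma 3.2.** $R$ is right self-injective.

Write $E(R)=xR\supseteq R$, $1=xs$, and $K=\{t\in R:xt=0\}$. If $st\in K$, then $t=xst=0$. So $sR\cap K=0$, while $sR\neq0$. By Lemma 3.1, $K=0$. Hence $E(R)=xR\cong R$, and $R_R$ is injective.

**Lemma 3.3.** $r(a)\ne0$ for every $a\in J$.

If $r(a)=0$, then $aR\cong R$ is injective, so $aR$ is a nonzero direct summand of the indecomposable module $R_R$. Then $aR=R$, which is impossible for $a\in J$.

**Lemma 3.4.** $l(r(a))=Ra$ for every $a\in R$, and left ideals are linearly ordered.

If $b\,r(a)=0$, then $ax\mapsto bx$ is a well-defined map $aR\to R$. By self-injectivity it is left multiplication by some $y$, so $b=ya\in Ra$. The inclusion $Ra\subseteq l(r(a))$ is clear. For any $a,b$, Lemma 3.1 gives $r(a)\subseteq r(b)$ or $r(b)\subseteq r(a)$, hence $b\in l(r(a))=Ra$ or $a\in l(r(b))=Rb$. So principal left ideals are comparable. If $X,Y$ are left ideals and $x\in X\setminus Y$, then for each $y\in Y$ we have $x\notin Ry$, so $y\in Rx\subseteq X$; thus $Y\subseteq X$.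

**Lemma 3.5.** If $K\neq R$ is a right ideal with $R/K$ injective, then $K\subsetneq r(s)$ for all $s\in J$. In particular $K\subseteq r(J)$.

If not, $r(s)\subseteq K$ by Lemma 3.1, so $sx\mapsto x+K$ is a well-defined map $sR\to R/K$. Extend it to $R$, and let $1\mapsto y+K$. Then $ys+K=1+K$, so the unit $1-ys$ lies in $K\ne R$, a contradiction.

**Lemma 3.6 (Formula F).** For each right ideal $I\neq R$ there are $b\in R$ and a right ideal $K\not\ni b$ such that
$$R/K\text{ is injective},\qquad I=(K:b),\qquad K=bI. \tag{F}$$

The hull of $R/I$ is cyclic, so $E(R/I)\cong R/K$ for some $K$. Let $b+K$ be the image of $1+I$. Then $I=\{x:bx\in K\}=(K:b)$, and $b\notin K$ because $I\ne R$. By the chain condition $K\subseteq bR$, so every element of $K$ is $bx$ with $x\in(K:b)=I$. Hence $K=bI$.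

In Example 2.1 with $n=3$ and $I=xV$, one can take $K=0$ and $b=x^2$. By Lemma 3.5 the right ideal $K$ in (F) always lies in $r(J)$, so we must understand $r(J)$. One more lemma first.

**Lemma 3.7.** If $P\subsetneq J$ is completely prime, then $P\neq0$, and $P=aP=Pa$ for all $a\in J\setminus P$.

Let $a\in J\setminus P$. Since $a\,r(a)=0\subseteq P$ and $a\notin P$, we get $0\neq r(a)\subseteq P$, using Lemma 3.3. By the chain conditions $P\subseteq aR$ and $P\subseteq Ra$. If $p=ax\in P$, then $x\in P$; so $P\subseteq aP\subseteq P$. If $p=xa\in P$, then $x\in P$; so $P\subseteq Pa\subseteq P$.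

## 4. The right annihilator of $J$ is simple on both sides

**Proposition 4.1.** The ideal $S:=r(J)$ is nonzero, equals $l(J)$, is simple as a left and as a right ideal, and lies in every nonzero left or right ideal. Consequently $K\in\{0,S\}$ in (F).

**Step 4a.** This step shows $S\neq0$. Apply (F) to $I=J$. If $K\neq0$, then $0\neq K\subseteq r(J)$ by Lemma 3.5. If $K=0$, then $J=r(b)$ with $b\neq0$, and $l(J)=l(r(b))=Rb$. Suppose $0\neq y\in Jb$. Then $yJ\subseteq JbJ=0$, so $r(y)=J$ and $Ry=l(r(y))=l(J)=Rb$. So $b\in Ry\subseteq Jb$ and $b=0$ by (N1), a contradiction. Hence $Jb=0$ and $0\neq b\in r(J)$.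

**Step 4b.** This step shows that $S$ is left simple and produces a completely prime ideal from it. Let $k,k'\in S\setminus0$. After possibly exchanging them, $k'=sk$. Since $JS=0$ and $k'\neq0$, $s\in U$. So $Rk=Rk'$ and $r(k)=r(k')$. Thus $S=Rk$ for every nonzero $k\in S$, so $S$ is left simple, and
$$P:=r(k)=r(S)$$
does not depend on $k$. As $S$ is an ideal, so is $P$; it is proper because $k\neq0$. It is completely prime: if $xy\in P$ and $x\notin P$, then $0\neq kx\in S$ and $kxy=0$, so $y\in r(kx)=P$.

**Step 4c.** This step shows $P=J$, that is, $SJ=0$. Suppose $P\subsetneq J$. By Lemma 3.7, $P\ne0$. Let $Z=r(P)$. It is an ideal, $Z\neq R$, and $S\subseteq Z$ because $PS\subseteq JS=0$.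

We first check $l(Z)=P$. Clearly $P\subseteq l(Z)$. For $a\in J\setminus P$ we have $P\,r(a)=Pa\,r(a)=0$ by Lemma 3.7, so $r(a)\subseteq Z$, and
$$l(Z)\subseteq l(r(a))=Ra\subseteq J\qquad(a\in J\setminus P). \tag{4.1}$$
If there were $a\in l(Z)\setminus P$, then $a\in J\setminus P$, so $a^2\in J\setminus P$, and (4.1) for $a^2$ gives $a\in Ra^2\subseteq Ja$. Then $a=0\in P$, a contradiction.

Now apply (F) to $Z$: $Z=(K:b)$ and $K=bZ\subseteq S$ by Lemma 3.5. Fix $a\in J\setminus P$.

* If $b\in U$, then $Z=b^{-1}K\subseteq S$, so $Z=S$ and $K=bS=S$. Lemma 3.5 gives $S=K\subsetneq r(a)\subseteq Z=S$, a contradiction.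
* If $b\in J$, then $JbZ=JK=0$, so $Jb\subseteq l(Z)=P$. So $b^2\in P$, hence $b\in P$ and $K=bZ=0$. Since $b\notin K$, $b\neq0$. Then $Z=r(b)$ and $P=l(Z)=l(r(b))=Rb$. By Lemma 3.7, $b\in P=aP=aRb\subseteq Jb$, so $b=0$, a contradiction.

**Step 4d.** This step collects the rest. Since $SJ=0$, $S\subseteq l(J)$. The right ideal $l(J)$ is a right vector space over the division ring $R/J$, and its subspaces are right ideals, hence linearly ordered. So its dimension is at most one, and the nonzero subspace $S$ equals $l(J)$ and is right simple. If $X$ is a nonzero right ideal, then $S\subseteq X$ or $X\subseteq S$, and in the latter case $X=S$. The same holds on the left. Finally $K$ in (F) is a right ideal inside $S$, so $K\in\{0,S\}$.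

## 5. $J$ is the only completely prime ideal, and the commutative case follows

**Proposition 5.1.** $J$ is the only completely prime ideal of $R$.

Let $P\subsetneq J$ be completely prime and $a\in J\setminus P$. Apply (F): $P=(K:b)$, $K=bP\in\{0,S\}$, and $b\ne0$.

If $K=0$, then $P=r(b)$. By Proposition 4.1, $S\subseteq bR$; pick $0\neq k=bx\in S$. Then $x\notin P$. But $bxa=ka\in SJ=0$, so $xa\in P$ with $x,a\notin P$, a contradiction.

If $K=S$, then $S=bP=bPa=Sa=0$ by Lemma 3.7, a contradiction.

This suggests a plan for Theorem 1: from a non-nilpotent $a\in J$, manufacture a completely prime ideal different from $J$. Try Zorn's lemma. Let $a\in J$ be non-nilpotent, and let $P$ be maximal among the ideals containing no power of $a$; such ideals exist, since $0$ is one. Then $P\neq J$. Moreover $P$ is prime: if $A,B\not\subseteq P$ are ideals, then $A,B\supsetneq P$ by the chain condition, so $a^m\in A$, $a^n\in B$ and $a^{m+n}\in AB$.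

If $R$ is commutative, $P$ is completely prime, contradicting Proposition 5.1. So Theorem 1 is already proved for commutative rings. The argument even works if $xR=Rx$ for all $x$: then $xy\in P$ gives $xRy=Rxy\subseteq P$, so $(RxR)(RyR)\subseteq P$ and $x\in P$ or $y\in P$.

In general this is exactly where it stops: $xy\in P$ says nothing about $xRy$. And the identity $xR=Rx$, although true by Theorem 2, will be deduced from Theorem 1, so we may not use it.

## 6. A principal radical is nilpotent

There is one further situation in which the plan works, this time without commutativity.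

**Proposition 6.1.** If $J$ is principal on one side, then $J$ is nilpotent.

**Step 6a.** We show that a one-sided generator is two-sided. Let $J=cR$, so $c\neq0$. If $y\in J\setminus Rc$, then $Rc\subsetneq Ry$, so $c=ty$ with $t\in J$ by (N2). Writing $t=ct'$ and $y=cy'$ gives $c=c\,t'cy'\in cJ$, so $c=0$, a contradiction. Hence $J=Rc$. Conversely, let $J=Rc$. If $y\in J\setminus cR$, then $c=yt$ with $t\in J$; writing $t=t'c$, $y=y'c$ gives $c=y'ct'\,c\in Jc$, so $c=0$, a contradiction. Hence $J=cR$. This step used only $J\neq0$ and the two chain conditions.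

Now $J^n=c^nR=Rc^n$ for all $n\ge0$: inductively $J^{n+1}=c^nR\cdot J=c^nJ=c^{n+1}R$ and $J^{n+1}=J\cdot Rc^n=Jc^n=Rc^{n+1}$.

**Step 6b.** We build a completely prime ideal if $c$ is not nilpotent. Then $c^n\notin c^{n+1}R=c^nJ$ for all $n$, by (N1). Put $Q=\bigcap_nJ^n$. This is an ideal with $Q\subsetneq J$, since $c\notin J^2$. Let $x,y\notin Q$, say $x\in J^n\setminus J^{n+1}$ and $y\in J^m\setminus J^{m+1}$. Write $x=c^nu$ and $y=wc^m$. Since $c^nJ=J^{n+1}$ and $Jc^m=J^{m+1}$, $u,w\in U$. Then $uwc^m\in J^m\setminus J^{m+1}$, because $c^m\notin J^{m+1}$, $J^{m+1}$ is an ideal, and $uw$ is a unit. Writing $uwc^m=c^mu''$, we get $u''\in U$. Therefore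
$$xy=c^nuwc^m=c^{n+m}u''\notin c^{n+m+1}R=J^{n+m+1},$$
so $xy\notin Q$. Thus $Q$ is completely prime, contradicting Proposition 5.1. So $c^n=0$ for some $n$, and $J^n=c^nR=0$.

Suppose now that $J$ is principal on neither side. For $y\in J$ there is $y'\in J\setminus yR$, so $yR\subsetneq y'R$ and $y\in y'J$ by (N2). We record
$$\text{every }y\in J\text{ lies in }y'J\text{ for some }y'\in J,\qquad\text{in particular } J=J^2. \tag{6.1}$$
Then $\bigcap_nJ^n=J$, and the ideal $Q$ of Step 6b collapses. A different mechanism is needed. It has two ingredients: a perfect duality between left and right ideals (Section 7), and the gluing of infinitely many left multiplications into one homomorphism $J\to R$ (Section 10). The work in between is to find the place where the glued map contradicts self-injectivity.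

## 7. Annihilator duality and the shape of right ideals

This section turns (F) and Proposition 4.1 into a dictionary. Principality of $J$ plays no role in it. Since $S=r(J)$, we have $(S:b)=\{x:Jbx=0\}=r(Jb)$. For $b\neq0$, $S\subseteq bR$, so some $x$ has $0\neq bx\in S$, and
$$r(b)\subsetneq(S:b)=r(Jb)\qquad(b\neq0). \tag{7.1}$$

**(D1)** $r(l(X))=X$ for every right ideal $X$.

By (F) and Proposition 4.1, every $X\neq R$ is $r(b)$ or $(S:b)=r(Jb)$ for some $b\neq0$. So $X$ is a right annihilator, and $r(l(r(Y)))=r(Y)$. For $X=R$: $l(R)=0$ and $r(0)=R$.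

**(D2)** $l(r(Y))=Y$ for every left ideal $Y$.

If $y\in l(r(Y))\setminus Y$, then $Y\subsetneq Ry$, so $Y\subseteq Jy$ and $r(Y)\supseteq r(Jy)\supsetneq r(y)$ by (7.1). But $y\,r(Y)=0$ gives $r(Y)\subseteq r(y)$, a contradiction.

**(D3)** Every right ideal is $cR$ or $cJ$ for some $c$.

Let $b\ne0$. The map $x\mapsto bx$ sends $(S:b)$ onto $S$ with kernel $r(b)$, so $(S:b)/r(b)\cong S$ is simple. Pick $c\in(S:b)\setminus r(b)$. Then $r(b)\subsetneq cR$, and $(S:b)=cR+r(b)=cR$. Also $bcJ\subseteq SJ=0$, so $cJ\subseteq r(b)\subsetneq cR$, and $r(b)=cJ$ by (N2). Since every proper right ideal is some $r(b)$ or $(S:b)$ with $b\neq0$, and $R=1R$, we are done.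

**(D4)** For $c\neq0$ there is $b\neq0$ with $l(cJ)=Rb$ and $l(cR)=Jb$.

Since $cJ\neq cR$, (D1) gives $l(cR)\subsetneq l(cJ)$. If $y\in l(cJ)$, then $yc\in l(J)=S$. So $y\mapsto yc$ is a homomorphism of left modules $l(cJ)\to S$ with kernel $l(cR)$, and $l(cJ)/l(cR)\cong S$ because $S$ is left simple. Take $b\in l(cJ)\setminus l(cR)$. Then $l(cR)\subsetneq Rb$ and $l(cJ)=Rb+l(cR)=Rb$. Moreover $Jbc\subseteq JS=0$, so $Jb\subseteq l(cR)\subsetneq Rb$, and $l(cR)=Jb$ by (N2). For later: this proof used only (D1), the chain condition for left ideals, $l(J)=S$, $JS=0$ and left simplicity of $S$.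

In Example 2.1, with $c=x^i$ ($0\le i<n$), one has $l(cJ)=x^{n-i-1}V$ and $l(cR)=x^{n-i}V$, so $b=x^{n-i-1}$.

## 8. What a non-nilpotent element forces

By Proposition 6.1 we may assume for the rest of the proof of Theorem 1 that $J$ is principal on neither side. Suppose, for a contradiction, that $a\in J$ is not nilpotent.

**Step 8a.** We extract from $a$ a unit $v$ that moves right ideals around. Let $W=\bigcup_{m\geq1}r(a^m)$, an ascending union, nonzero by Lemma 3.3. If $aR\subseteq r(a^m)$, then $a^{m+1}=0$, which is false; so $r(a^m)\subsetneq aR$ for all $m$, and $W\subseteq aR$. It follows that $aW=W$. The inclusion $aW\subseteq W$ is clear. If $y\in W$ with $a^my=0$, write $y=ax$; then $x\in r(a^{m+1})\subseteq W$.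

$W$ is not principal: if $W=wR$, then $w\in r(a^m)$ for some $m$, so $W=r(a^m)$ and $W=a^mW=0$, a contradiction. By (D3), $W=wJ$ for some $w\neq0$, and $awJ=wJ\neq0$. Compare $awR$ and $wR$.

* If $awR\subsetneq wR$, then $aw\in wJ=awJ$, so $aw=0$ and $wJ=awJ=0$, a contradiction.
* If $wR\subsetneq awR$, then $w\in awJ=wJ$, so $w=0$, a contradiction.

So $awR=wR\neq0$, and by (N3) $aw=wv$ with $v\in U$. By induction $a^mw=wv^m$ for all $m$.

Let $C=r(w)$. Since $w\neq0$ and $wJ\neq0$, $C$ is a right ideal with $C\subsetneq J$. For $j\in J$, the element $wj\in W$ is killed by some $a^m$, so $wv^mj=0$: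
$$\text{for every }j\in J\text{ there is }m\geq1\text{ with }v^mj\in C. \tag{8.1}$$
If $c\in J\setminus C$, then $C\subsetneq cR$, so (8.1) yields $v^mj\in cR$ and therefore
$$J=\bigcup_{m\ge0}v^{-m}cR\qquad\text{for every }c\in J\setminus C. \tag{8.2}$$

**Step 8b.** We write $J$ as a strictly increasing union of countably many principal right ideals. Fix $c\in J\setminus C$. I claim that there are $c_0=c$ and $c_n=v^{-m_n}c$ with
$$c_0R\subsetneq c_1R\subsetneq\cdots,\qquad\bigcup_nc_nR=J,\qquad c_n\in J\setminus C. \tag{8.3}$$
At stage $n\ge1$ the right ideals $c_{n-1}R$ and $v^{-i}cR$ ($0\leq i\leq n$) form a finite chain inside $J$. Its largest member is principal, hence not $J$. Choose $j\in J$ outside it, and by (8.2) choose $m_n$ with $j\in v^{-m_n}cR=c_nR$. Then $c_nR\supseteq jR$ properly contains all of them. So the union contains every $v^{-i}cR$ and equals $J$. As $c_nR\supseteq cR\supsetneq C$, $c_n\notin C$.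

**Step 8c.** We find a largest ideal strictly below $J$. By (8.2), $RcR=J$ for each $c\in J\setminus C$, so every ideal properly contained in $J$ lies in $C$. Let $N$ be the sum of all these ideals. Then $N\subseteq C\subsetneq J$, so $N$ is the largest ideal properly contained in $J$. Since $J=J^2\neq0$ while $S^2\subseteq SJ=0$, we have $S\neq J$, so $0\neq S\subseteq N$.

This $N$ is the obstruction met in Section 5. It is prime: ideals $A,A'\not\subseteq N$ contain $N$ properly by the chain condition. An ideal containing $N$ properly cannot be properly contained in $J$, so by the chain condition it contains $J$. Thus $AA'\supseteq J^2=J\not\subseteq N$. It is not completely prime, by Proposition 5.1.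

**Step 8d.** We compute $B:=l(N)$ in terms of single elements of $J\setminus C$:
$$B=l(c)R\qquad\text{for every }c\in J\setminus C. \tag{8.4}$$
By (D1), $r(l(c))=r(l(cR))=cR$, so
$$r(l(c)R)=\{x:Rx\subseteq r(l(c))\}=\{x:Rx\subseteq cR\}.$$
This is the largest ideal contained in $cR$. As $J$ is not right principal, $cR\subsetneq J$, so this ideal lies in $N$. Conversely $N\subseteq C\subsetneq cR$, so it contains $N$. Hence $r(l(c)R)=N$. Since $l(c)R$ is a left ideal, (D2) gives $l(c)R=l(N)=B$.

Two consequences will be used. First, $l(c)\subseteq B$. Second,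
$$\text{if }z\in B\text{ and }c\in J\setminus C,\text{ then }z\in dR\text{ for some }d\in l(c), \tag{8.5}$$
because $z$ is a finite sum $\sum d_it_i$ with $d_i\in l(c)$, and the largest of the right ideals $d_iR$ contains $z$. Also $B\supseteq l(J)=S\neq0$, $B$ is an ideal, and $r(B)=r(l(N))=N$ by (D1).

## 9. The ideal $B$ is not a principal right ideal

By (D3), $B$ is $eR$ or $eJ$. The contradiction of Section 10 needs the second form, so here we exclude the first. Suppose $B=eR$; then $e\neq0$. By (D3), $N=gJ$ or $N=gR$, with $g\neq0$.

**Case 9a: $N=gJ$.** The purpose is to write $N=r(b)$ for a generator $b$ of $B$ on both sides and then contradict (8.5). By (D4), $B=l(gJ)=Rb$ for some $b$. Suppose $b\in eJ$. Since $Re\subseteq B=eR$,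
$$B=Rb\subseteq ReJ\subseteq eRJ=eJ\neq eR=B,$$
a contradiction. So $b\in eR\setminus eJ$, that is, $b=eu$ with $u\in U$, and $B=bR=Rb$. Hence $N=r(B)=r(b)$. Take $c\in J\setminus C$. By (8.5), $b\in dR$ for some $d\in l(c)\subseteq B=bR$. So $dR=bR$ and $d=bu'$ with $u'\in U$ by (N3). From $dc=0$ we get $u'c\in r(b)=N$, so $c\in u'^{-1}N=N\subseteq C$, a contradiction.

**Case 9b: $N=gR$.** The purpose is to produce a completely prime ideal $Q$, so that Proposition 5.1 forces $Q=J$. By (D4) there is $b'\neq0$ with
$$B=l(gR)=Jb',\qquad B':=l(gJ)=Rb'.$$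
Since $gJ=gRJ=NJ$ is an ideal, $B'$ is an ideal. Put $Q=\{x:B'x\subseteq B\}$. As $B'=Rb'$ and $B$ is a left ideal, $Q=\{x:b'x\in B\}$.

$Q$ is an ideal: for $x\in Q$ and $t\in R$, $B'tx\subseteq B'x\subseteq B$ and $B'xt\subseteq Bt\subseteq B$, and closure under addition is clear. It is proper, since $b'\notin Jb'=B$ by (N1). Let $x,y\notin Q$. Then $b'x\in B'\setminus B=Rb'\setminus Jb'$, so $b'x=ub'$ with $u\in U$. Hence $b'xy=ub'y\notin B$, because $b'y\notin B$ and $B$ is a left ideal. So $xy\notin Q$, and $Q$ is completely prime.

By Proposition 5.1, $Q=J$, that is, $b'J\subseteq B=eR$. As $b'\notin B=eR$, $eR\subsetneq b'R$, so $eR\subseteq b'J$ by (N2). Thus $b'J=eR$, and by $J=J^2$,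
$$eR=b'J=b'J^2=eRJ=eJ,$$
contradicting $e\neq0$.

So $B$ is not principal as a right ideal, and by (D3), (8.4) and (8.3)
$$B=eJ=l(c_n)R\ \text{ for all }n\text{ and some }e\neq0,\qquad eJ=\bigcup_nec_nR. \tag{9.1}$$

## 10. Gluing left multiplications: the end of the proof of Theorem 1

Consider homomorphisms $f:J\to R$ with $f(c_0)=0$. Self-injectivity says that $f$ is left multiplication by some $x\in l(c_0)\subseteq B=eJ$. Since $eJ$ is not principal, $xR\subsetneq eJ$, so $f(J)\subseteq xR$ cannot contain $eJ$. We shall build an $f$ with $f(c_0)=0$ whose image does contain $eJ$.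

On $c_{k_n}R$ the map $f$ will be left multiplication by $x_n$. By (9.1), for each $n$ there are $d\in l(c_n)$ generating right ideals that reach beyond $ec_nR$, so we can add such $d$'s to $x_n$ without changing $f$ on $c_nR$. The danger is that later corrections destroy a value already attained. The remedy is to attain the value at a point $j_n$, and to make all later corrections vanish at $j_n$.

**Step 10a.** We construct $x_n\in l(c_0)$, indices $0=k_0<k_1<\cdots$ and $j_n\in J$ such that $x_0=0$ and
$$x_{n+1}-x_n\in l(c_{k_n}),\qquad ec_{k_n}\in x_{n+1}j_nR,\qquad j_n\in c_{k_{n+1}}R. \tag{10.1}$$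
Let $x_n$ and $k_n$ be given.

* If $ec_{k_n}\in x_nJ$, put $x_{n+1}=x_n$ and choose $j_n\in J$ with $ec_{k_n}=x_nj_n$.
* Otherwise $x_nJ\subsetneq ec_{k_n}R$ by the chain condition. Choose $z\in eJ\setminus ec_{k_n}R$, which is possible because $eJ$ is not principal. By (8.5), applied to $z\in B$ and $c_{k_n}\in J\setminus C$, there is $d\in l(c_{k_n})$ with $z\in dR$. Then $dR\not\subseteq ec_{k_n}R$, so $ec_{k_n}R\subsetneq dR$, and by (N2) $ec_{k_n}=dj$ with $j\in J$. Put $j_n=j$ and $x_{n+1}=x_n+d$. Now $x_njR\subseteq x_nJ\subsetneq djR$, so $x_nj=djs$ with $s\in J$ by (N2). Hence $x_{n+1}j=dj(1+s)$, and since $1+s$ is a unit, this generates $djR\ni ec_{k_n}$.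

In both cases choose $k_{n+1}>k_n$ with $j_n\in c_{k_{n+1}}R$, by (8.3). This gives (10.1). Since $c_0\in c_{k_n}R$, we have $l(c_{k_n})\subseteq l(c_0)$, so all $x_n$ lie in $l(c_0)$.

**Step 10b.** We glue. For $m\geq n$, $x_m-x_n$ is a sum of elements of $l(c_{k_i})$ with $n\leq i<m$, and $l(c_{k_i})\subseteq l(c_{k_n})$ because $c_{k_n}\in c_{k_i}R$. So $x_my=x_ny$ for $y\in c_{k_n}R$, and
$$f(y)=x_ny\quad\text{for }y\in c_{k_n}R$$
defines a homomorphism of right modules $f:J=\bigcup_nc_{k_n}R\to R$. As $j_n\in c_{k_{n+1}}R$, $f(j_n)=x_{n+1}j_n$, and (10.1) gives $ec_{k_n}\in f(J)$. Hence $f(J)\supseteq\bigcup_nec_{k_n}R=eJ$.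

**Step 10c.** We conclude. By Lemma 3.2 there is $x\in R$ with $f(y)=xy$ for all $y\in J$. Then $xc_0=f(c_0)=x_0c_0=0$, so $x\in l(c_0)\subseteq B=eJ$. Since $eJ$ is not principal, $xR\subsetneq eJ$. But
$$eJ\subseteq f(J)=xJ\subseteq xR\subsetneq eJ,$$
a contradiction. So every element of $J$ is nilpotent, and Theorem 1 is proved. $\blacksquare$

## 11. Local hypercyclic rings are duo chain rings

We turn to Theorem 2. If $J=0$, then $R$ is a division ring and parts 1–3 are trivial: all modules are injective, and the one-sided ideals are $0$ and $R$. So let $J\neq0$ in Sections 11–13.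

**Proof of part 1.** One-sided ideals are linearly ordered by Lemmas 3.1 and 3.4, and the statement on nilpotency is Proposition 6.1. It remains to show $cR=Rc$ for $c\neq0$. Let $t\in R$. If $tc\notin cR$, then $cR\subsetneq tcR$, so $c=tcs$ with $s\in J$ by (N2). Substituting repeatedly, $c=t^ncs^n$ for all $n$. By Theorem 1, $s$ is nilpotent, so $c=0$, a contradiction. Hence $Rc\subseteq cR$. If $ct\notin Rc$, then $Rc\subsetneq Rct$, so $c=sct$ with $s\in J$, and $c=s^nct^n=0$ for large $n$, a contradiction. Hence $cR\subseteq Rc$. $\blacksquare$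

## 12. An ideal-theoretic description of local hypercyclic rings

**Proof of part 2, (⇒).** Self-injectivity is Lemma 3.2, the chain condition is Lemma 3.1, $\mathrm{soc}(R_R)\supseteq S\neq0$ by Proposition 4.1, and the form of right ideals is (D3).

**Proof of part 2, (⇐).** Assume (b). We may no longer quote results that used hypercyclicity, so we rebuild what is needed.

**Step 12a.** We recover the duality. The proof of Lemma 3.4 used only self-injectivity and the chain condition for right ideals. So $l(r(a))=Ra$, and left ideals are linearly ordered. Also $R_R$ is uniform. A right module over the local ring $R$ is semisimple exactly when $J$ annihilates it, so $S:=\mathrm{soc}(R_R)=l(J)$. This is an ideal and a nonzero right $R/J$-space with linearly ordered subspaces. Hence it is one-dimensional: $S\cong R/J$ is a simple right module, and it lies in every nonzero right ideal.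

(D1) holds. Let $X$ be a right ideal and $y\notin X$. The nonzero cyclic module $(yR+X)/X$ maps onto $R/J\cong S\subseteq R$ with the image of $y+X$ nonzero. By injectivity of $R_R$ this extends to a map $R/X\to R$. If $b$ is the image of $1+X$, then $bX=0$ and $by\neq0$. So $y\notin r(l(X))$.

$S=r(J)$, and $S$ is left simple. For $0\neq k\in S$ we have $r(k)=J$, so $Rk=l(r(k))=l(J)=S$; thus $S$ is left simple. If $jk\neq0$ with $j\in J$ and $k\in S$, then $k\in S=Rjk\subseteq Jk$, so $k=0$, a contradiction. So $JS=0$ and $S\subseteq r(J)$. The left $R/J$-space $r(J)$ has linearly ordered subspaces, so its dimension is at most one, and $r(J)=S$. Now (D4) holds, since all the facts listed at the end of its proof are available.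

**Step 12b.** We show that $E(R/X)$ is cyclic for every right ideal $X\neq R$, up to one claim. By (b) there are these cases.

* $X=0$: $E(R)=R$.
* $X=cJ$, $c\neq0$: by (D4), $l(cJ)=Rb$ with $b\neq0$, so $X=r(l(X))=r(b)$ and $R/X\cong bR$, which is essential in the uniform injective module $R$. So $E(R/X)\cong R$.
* $X=cR$, $0\neq c\in J$, and $J$ is principal on one side: Step 6a used only $J\neq0$ and the chain conditions, so $J=tR=Rt$ for some $t$. Write $c=c't$. Then $X=c'tR=c'J$ with $c'\neq0$, which is the previous case.
* $X=cR$, $0\neq c\in J$, and $J$ is principal on neither side: by (D4), $l(cR)=Jb$, so $X=r(Jb)=(S:b)$. Thus $0\neq R/X\cong(bR+S)/S\subseteq R/S$. The module $R/S$ is cyclic, and it is uniform by the chain condition. If it is injective, then $E(R/X)\cong R/S$ is cyclic.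

So it remains to prove that $R/S$ is injective when $J$ is principal on neither side. By Baer's criterion and (b), we must extend maps from $aR$ and from $cJ$, with $a,c\neq0$.

**Step 12c.** We extend $f:aR\to R/S$. Let $f(a)=u+S$. Then $u\,r(a)\subseteq S=r(J)$, so $Ju\,r(a)=0$ and $Ju\subseteq l(r(a))=Ra$. If $u=xa$, then $f$ is left multiplication by $x$ modulo $S$, and we are done. Suppose $u\notin Ra$. Then $Ra\subsetneq Ru$, so $a=tu$ with $t\in J$. As $J$ is not left principal, choose $j\in J\setminus Rt$; then $Rt\subsetneq Rj$, so $t=ij$ with $i\in J$. Now $ju\in Ju\subseteq Ra$, so for some $q\in R$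
$$ju=qa=qtu=(qi)\,ju .$$
Since $qi\in J$, (N1) gives $ju=0$, and $a=iju=0$, a contradiction.

**Step 12d.** We extend $f:cJ\to R/S$ by lifting it to $R$. Let $y=cj\in cJ$. As $J$ is not right principal, the argument for (6.1) gives $j'\in J$ with $j\in j'J$, so $y\in cj'J$. By Step 12c (trivially if $cj'=0$) there is $x$ with $f(z)=xz+S$ for $z\in cj'R$. Put $f'(y)=xy$.

This is well defined. Let $(j_1',x_1)$ and $(j_2',x_2)$ be two choices for $y$, say with $cj_1'R\subseteq cj_2'R$. Both $x_1$ and $x_2$ represent $f$ at $cj_1'$, so $(x_1-x_2)cj_1'\in S$. As $y\in cj_1'J$, $(x_1-x_2)y\in SJ=0$.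

It is a homomorphism. Given finitely many elements $cj_i$ of $cJ$ with $j_i\in j_i'J$, let $j'$ be the $j_i'$ with the largest $j_i'R$. Then all $cj_i$ lie in $cj'J$, where $f'$ can be computed with one $x$. So $f'$ is additive and $R$-linear, and $f'(y)+S=xy+S=f(y)$.

By self-injectivity $f'$ is left multiplication by some $x\in R$. Hence $f$ extends to $R\to R/S$, $t\mapsto xt+S$. So $R/S$ is injective. $\blacksquare$

## 13. Right hypercyclic equals left hypercyclic

**Proof of part 3.** Let $R$ be right hypercyclic. We verify the left analogue of (b) and apply part 2 on the left side, that is, to the opposite ring.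

**Step 13a.** All conditions except self-injectivity. Left ideals form a chain by Lemma 3.4, and $\mathrm{soc}({}_RR)=r(J)=S\neq0$. By part 1, $cR=Rc$ for all $c$, so all one-sided ideals are two-sided. For $c\neq0$, (N2) and (N3) show that $cJ$ is the largest ideal properly contained in $cR$, and $Jc$ the largest one properly contained in $Rc=cR$. So $cJ=Jc$. A left ideal is a right ideal, so by (D3) it is $cR=Rc$ or $cJ=Jc$.

**Step 13b.** Left self-injectivity: we turn a map of left modules into a map of right modules, and use right self-injectivity. Let $X$ be a left ideal and $f:X\to R$ a homomorphism of left modules. For $y\in X$, $l(y)f(y)=f(l(y)y)=0$, so $f(y)\in r(l(yR))=yR$ by (D1). Choose $x_y$ with $f(y)=yx_y$. Then $f(z)=zx_y$ for all $z\in Ry$. Put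
$$A_y=r(y)=r(Ry),\qquad X_y=r(A_y).$$
$A_y$ is an ideal, as all one-sided ideals are, so $l(X_y)=A_y$ by (D2).

Let $Ry\subseteq Ry'$. Then $yx_{y'}=f(y)=yx_y$, so $x_{y'}-x_y\in A_y$. Also $A_{y'}\subseteq A_y$, so $X_y\subseteq X_{y'}$. Since $A_yX_y=0$, we get $x_{y'}s=x_ys$ for $s\in X_y$. As any two $Ry,Ry'$ are comparable, $g(s)=x_ys$ for $s\in X_y$ gives a well-defined homomorphism of right modules $g:\bigcup_yX_y\to R$ on a union of a chain. By right self-injectivity, $g$ is left multiplication by some $x\in R$. Then $(x-x_y)X_y=0$, so $x-x_y\in l(X_y)=A_y=r(y)$, and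
$$f(y)=yx_y=yx\qquad\text{for all }y\in X.$$
So $f$ extends to right multiplication by $x$ on $R$. By Baer's criterion $R$ is left self-injective, and by the left-hand version of part 2 it is left hypercyclic. The converse follows by passing to the opposite ring. $\blacksquare$

## 14. Truncated series with real exponents: nil but not nilpotent

**Proof of part 4.** Let $F$ be a field and $D$ the ring of formal series $\sum_{\beta\geq0}f_\beta t^\beta$ with exponents $\beta\in\mathbb R_{\geq0}$, coefficients in $F$ and well-ordered support. Recall that $D$ is a valuation ring, with valuation $v$ given by the least exponent; a nonzero element of value $\alpha$ is $t^\alpha$ times a unit. Put $R=D/\{v>1\}$. Nonzero elements of $R$ have a value in $[0,1]$, and their coefficients at $t^\beta$, $\beta\leq1$, are well defined. In $R$, a set $\{v>\gamma\}$ includes $0$.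

$R$ is commutative and local with residue field $F$, and $J=\{v>0\}$. If $v(x)=\varepsilon>0$ and $n\varepsilon>1$, then $x^n=0$; so $J$ is nil. An element of value $\alpha>0$ is divisible by $t^{\alpha/2}$ with quotient in $J$, so $J=J^2$. As $J\neq0$, $J$ is not nilpotent. We check (b).

**Step 14a.** Ideals and socle. Let $I\neq0$ be an ideal and $\alpha$ the infimum of the values of its nonzero elements. If $\alpha$ is attained, $I=t^\alpha R$. If not, then $\alpha<1$, $I\subseteq\{v>\alpha\}=t^\alpha J$, and for every $\beta\in(\alpha,1]$ there is an element of $I$ of value at most $\beta$, so $t^\beta\in I$; thus $I=t^\alpha J$. These ideals form a chain. Since $tJ=0$, $tR=Ft$ is simple, and it lies in every nonzero ideal. So the socle is $tR\neq0$.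

**Step 14b.** Maps from $t^\alpha R$, $0\leq\alpha\leq1$. Here $r(t^\alpha)=\{v>1-\alpha\}$. Let $b$ be the image of $t^\alpha$; then $b\,r(t^\alpha)=0$. If $b\neq0$ and $v(b)<\alpha$, put $\delta=1-v(b)>1-\alpha$; then $t^\delta\in r(t^\alpha)$, but $bt^\delta$ has value $1$ and is not $0$, a contradiction. So $b=0$ or $v(b)\geq\alpha$, that is, $b=xt^\alpha$ for some $x$, and the map is multiplication by $x$.

**Step 14c.** Maps $f:t^\alpha J\to R$, $0\leq\alpha<1$. Choose $\varepsilon_i\downarrow0$ strictly with $\alpha+\varepsilon_i\leq1$. By Step 14b, $f$ is multiplication by some $x_i$ on $t^{\alpha+\varepsilon_i}R$. For $j>i$ both $x_i$ and $x_j$ represent $f$ at $t^{\alpha+\varepsilon_i}$, so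
$$x_j-x_i\in r(t^{\alpha+\varepsilon_i})=\{v>1-\alpha-\varepsilon_i\}.$$
So for each $\beta<1-\alpha$, the coefficient of $t^\beta$ in $x_i$ is constant once $1-\alpha-\varepsilon_i\geq\beta$; call it $f_\beta$. For $\beta_0<1-\alpha$, the set $\{\beta\leq\beta_0:f_\beta\neq0\}$ is part of the support of a single $x_i$, hence well ordered. So $\{\beta<1-\alpha:f_\beta\neq0\}$ is well ordered: given a nonempty subset, choose $\beta_0$ in it and take the least element of its intersection with $[0,\beta_0]$. Let $x=\sum_{\beta<1-\alpha}f_\beta t^\beta$. For every $i$, the coefficients of $x$ and $x_i$ agree at all $\beta\leq1-\alpha-\varepsilon_i$, so $x-x_i\in\{v>1-\alpha-\varepsilon_i\}$ annihilates $t^{\alpha+\varepsilon_i}$. Hence $f$ is multiplication by $x$ on each $t^{\alpha+\varepsilon_i}R$, and so on their union $t^\alpha J$.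

By Baer's criterion $R$ is self-injective. So (b) holds, and by part 2 the commutative local ring $R$ is hypercyclic, with a radical that is nil but not nilpotent. $\blacksquare$
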